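\title{A surjective cellular automaton that is not surjective\\ on periodic configurations}

\begin{abstract}
A cellular automaton maps periodic configurations to periodic configurations, and if this restriction is surjective then so is the automaton. The converse holds in dimension one. We show that it fails in every dimension $d\ge 2$: there is a surjective cellular automaton for which a constant configuration has no periodic preimage, and in dimension two none of its preimages has even a single period. The preimages are diagrams in which every row is produced from the previous one by a right-to-left and then a left-to-right pass of finite automata. Such equations can always be solved, which gives surjectivity. A periodic solution is forced to carry a grid of blocks that simulate the same system, and infinite descent excludes it. We also show that the converse does hold when the local rule is bijective in a neighbor that is extreme in some direction.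
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $d\ge1$ and let $S$ be a finite set of \emph{states}. A \emph{configuration} is a map $c:\mathbb Z^d\to S$; the elements of $\mathbb Z^d$ are called \emph{cells}. A $d$-dimensional \emph{cellular automaton} (CA) is a map $G:S^{\mathbb Z^d}\to S^{\mathbb Z^d}$ given by a \emph{neighborhood} $(\vec n_1,\dots,\vec n_m)$ of vectors in $\mathbb Z^d$ and a \emph{local rule} $f:S^m\to S$ through
\[
G(c)(\vec x)=f\bigl(c(\vec x+\vec n_1),\dots,c(\vec x+\vec n_m)\bigr)\qquad(\vec x\in\mathbb Z^d).
\]
A vector $\vec p\ne\vec 0$ is a \emph{period} of $c$ if $c(\vec x+\vec p)=c(\vec x)$ for all $\vec x$. The periods together with $\vec 0$ form a subgroup $\mathrm{Per}(c)$ of $\mathbb Z^d$, and $c$ is \emph{periodic} if it has $d$ linearly independent periods. Equivalently, $\mathrm{Per}(c)$ has finite index, or $\mathrm{Per}(c)\supset n\mathbb Z^d$ for some $n\ge1$. Since $G$ commutes with translations, $\mathrm{Per}(c)\subset\mathrm{Per}(G(c))$. So $G$ maps the set of periodic configurations to itself, and we write $G_P$ for this restriction.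

A periodic configuration is a finite object, a coloring of a torus $(\mathbb Z/n)^d$, and it is natural to ask which properties of $G$ can be read off from $G_P$. It is known that in dimension one
\[
G\text{ injective}\iff G_P\text{ injective},\qquad G\text{ surjective}\iff G_P\text{ surjective},
\]
and that the first equivalence fails for $d=2$: some two-dimensional CA are injective on periodic configurations without being injective. For surjectivity, the implication from $G_P$ to $G$ holds for every $d$ by compactness. The problem that we treat is stated in \cite{CAT} in the words ``It is not known whether the second equivalence is true in general'':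

\begin{quote}
\emph{Is it true, for every $d\ge1$ and every $d$-dimensional CA $G$, that $G$ is surjective if and only if $G_P$ is surjective?}
\end{quote}

What has to be decided is whether a periodic configuration $e$ can have preimages under a surjective CA, none of them periodic. A preimage may need longer periods than $e$. For $S=\mathbb Z_2$, $d=1$ and $G(c)(i)=c(i)-c(i-1)$, the constant configuration $1$ has exactly the two alternating preimages, of period $2$. In dimension one nothing worse can happen, because a preimage is an infinite walk in a finite graph and the walk contains a cycle. In dimension two the fiber $G^{-1}(e)$ is a set of colorings of the plane defined by local constraints, and the cycle argument needs one period to get started. One could hope that surjectivity supplies it: surjectivity says that the constraints can be satisfied, or violated in any prescribed way, at every cell independently, and this looks incompatible with the rigidity that would exclude all periodic solutions. For the most visibly surjective automata this hope is justified (Proposition~\ref{prop:perm}). In general it is not.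

\begin{theorem}\label{thm:main}
For every $d\ge2$ there is a surjective $d$-dimensional CA $G$ for which $G_P$ is not surjective: a constant configuration $\mathbf 0$ has no periodic $G$-preimage. Hence the statement ``for every $d$-dimensional CA $G$, $G$ is surjective if and only if $G_P$ is surjective'' holds if and only if $d=1$.
\end{theorem}

\begin{theorem}\label{thm:aper}
For the two-dimensional CA $G$ constructed in the proof of Theorem~\ref{thm:main}, the set $G^{-1}(\mathbf 0)$ is nonempty and none of its elements has even a single period.
\end{theorem}

The following complement is not used in the proofs of the two theorems, but it explains the shape of the construction.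

\begin{proposition}\label{prop:perm}
Let $d\ge1$ and let $G$ be a $d$-dimensional CA whose neighborhood vectors are distinct. Suppose that the local rule is bijective in the argument belonging to some neighborhood vector $\vec n_0$ whenever the other arguments are fixed, and that some $\vec v\in\mathbb R^d$ satisfies $\vec v\cdot\vec n_0>\vec v\cdot\vec n$ for all neighborhood vectors $\vec n\ne\vec n_0$. Then $G_P$ is surjective.
\end{proposition}

The construction has three parts. First, we fix a format of local equations, \emph{left side $=$ right side}, and let $G$ output the differences. The equations can be solved cell by cell on any square with any prescribed differences, so $G$ is surjective whatever functions stand on the right (Section~\ref{sec:format}). All the remaining work is to choose these functions so that $X=G^{-1}(\mathbf 0)$ contains no periodic configuration. Second, every cell carries coordinates modulo $N$ and $T$, and the rules keep merging the defects of these coordinates. On a torus defects cannot keep disappearing, so a periodic solution has none and is cut into $N\times T$ blocks (Section~\ref{sec:walls}). Third, each block runs a universal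 machine on a program that it reads off its own coordinates, and in this way behaves as one cell of a solution of the \emph{same} system (Sections~\ref{sec:machine} and~\ref{sec:sim}). A periodic solution then yields one whose period lattice has smaller index, which cannot go on forever (Section~\ref{sec:proofs}).

\section{Compactness, cycles, and permutive rules}\label{sec:cycles}

Two finiteness arguments are used repeatedly.

\begin{lemma}[Compactness]\label{lem:compact}
Let $G$ be a $d$-dimensional CA and $e$ a configuration. If for every $M\ge1$ there is a configuration $s_M$ such that $G(s_M)$ and $e$ agree on $[-M,M]^d$, then $e=G(s)$ for some $s$.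
\end{lemma}

\begin{proof}
As $S$ is finite and $\mathbb Z^d$ is countable, a diagonal argument gives a subsequence of $(s_M)$ that is eventually constant at every cell; let $s$ be its limit. The value $G(s)(\vec x)$ depends on finitely many cells, so it equals $G(s_M)(\vec x)=e(\vec x)$ for large $M$ in the subsequence.
\end{proof}

Every $e$ agrees on $[-M,M]^d$ with a configuration invariant under $(2M+1)\mathbb Z^d$. Hence surjectivity of $G_P$ implies surjectivity of $G$.

\begin{lemma}[Cycles]\label{lem:cycle}
Let $\mathcal R$ be a finite set, let $h,k\ge1$, and let $\mathcal W_j\subset\mathcal R^h$ $(j\in\mathbb Z)$ depend only on $j\bmod k$. Call a sequence $(r_j)$ \emph{admissible at $j$} if $(r_j,\dots,r_{j+h-1})\in\mathcal W_j$. If some sequence $(r_j)_{j\ge0}$ is admissible at every $j\ge0$, then some periodic sequence $(r'_j)_{j\in\mathbb Z}$ is admissible at every $j\in\mathbb Z$.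
\end{lemma}

\begin{proof}
The pair consisting of $(r_j,\dots,r_{j+h-1})$ and $j\bmod k$ takes finitely many values, so it takes the same value at some $j_1<j_2$. Then $q=j_2-j_1$ is a multiple of $k$. Let $(r'_j)$ be the $q$-periodic sequence with $r'_j=r_j$ for $j_1\le j<j_2$. For $j_2\le j<j_2+h$ we have $r_j=r_{j-q}$, so by induction on $j$ we get $r_j=r'_{j-q}=r'_j$. Thus $r'$ and $r$ agree on $[j_1,j_2+h)$, and $r'$ is admissible at every $j\in[j_1,j_2)$. Every integer is congruent modulo $q$, and hence modulo $k$, to such a $j$.
\end{proof}

For $d=1$ this gives the second equivalence of the introduction. If $G$ is surjective and $e$ has period $k$, then $G(c)(i)=e(i)$ is a condition on $i\bmod k$ and on a window of $c$ of bounded length. A preimage of $e$ is admissible everywhere, and Lemma~\ref{lem:cycle} with $\mathcal R=S$ turns it into a periodic one.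

For $d\ge2$ one would like to take for $\mathcal R$ a set of $(d-1)$-dimensional layers. This set is finite only if periods inside the layers are imposed in advance, and then admissible sequences need not exist. Under the hypotheses of Proposition~\ref{prop:perm} they do, because each layer can be computed from the preceding ones.

\begin{proof}[Proof of Proposition~\ref{prop:perm}]
The finitely many strict inequalities define a nonempty open set of vectors $\vec v$. It contains a nonzero rational vector, and after scaling we may assume that $\vec v\in\mathbb Z^d$ has coprime coordinates. Then there is $\vec z\in\mathbb Z^d$ with $\vec v\cdot\vec z=1$, and $\mathbb Z^d=\mathcal K\oplus\mathbb Z\vec z$, where $\mathcal K=\{\vec x\in\mathbb Z^d:\vec v\cdot\vec x=0\}$ has rank $d-1$. Call $\mathcal K+j\vec z$ the \emph{level} $j$.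

Let $e$ be invariant under $k\mathbb Z^d$. A configuration $c$ invariant under $k\mathcal K$ is the same as a sequence $(r_j)_{j\in\mathbb Z}$ in the finite set $\mathcal R=S^{\mathcal K/k\mathcal K}$, where $r_j(\vec\kappa)=c(\vec\kappa+j\vec z)$. Let $m_0=\vec v\cdot\vec n_0$, let $m_1\le m_0$ be the minimum of $\vec v\cdot\vec n$ over the neighborhood, and put $h=m_0-m_1+1$. If $\vec x$ lies on level $j$, then $\vec x+\vec n$ lies on level $j+\vec v\cdot\vec n$. So ``$G(c)=e$ on level $j$'' is a condition on $(r_{j+m_1},\dots,r_{j+m_0})\in\mathcal R^h$, and it depends only on $j\bmod k$.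

Given $r_{j+m_1},\dots,r_{j+m_0-1}$, there is an $r_{j+m_0}$ that satisfies the condition. Indeed, let $\vec x$ be on level $j$. Since the neighborhood vectors are distinct and the inequalities are strict, all arguments of the local rule at $\vec x$ other than $c(\vec x+\vec n_0)$ lie on the given levels. By bijectivity exactly one value of $c(\vec x+\vec n_0)$ gives $G(c)(\vec x)=e(\vec x)$. As $\vec x$ runs through level $j$, the cell $\vec x+\vec n_0$ runs once through level $j+m_0$, and the values found are invariant under $k\mathcal K$ because $e$ and the given levels are. Starting from $h-1$ arbitrary elements of $\mathcal R$ we obtain a one-sided admissible sequence. Lemma~\ref{lem:cycle} gives a solution of $G(c)=e$ that is invariant under $k\mathcal K$ and under a positive multiple of $\vec z$, that is, a periodic preimage of $e$.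
\end{proof}

The proposition rules out the first candidates for a counterexample. Let $S$ be a cyclic group, $d=2$, and $G(s)(i,j)=s(i,j)-F(\text{other cells})$. This rule is bijective in the cell $\vec n_0=(0,0)$. If the other cells lie in row $j-1$, then $G^{-1}(\mathbf 0)$ is the set of space-time diagrams of a one-dimensional CA, and $\vec v=(0,1)$ satisfies the hypothesis. If $F$ also reads the cell $(i+1,j)$, so that each row is computed by a finite automaton running from right to left, then $\vec v=(-1,M)$ with $M$ large satisfies it. In both cases $G_P$ is surjective. The hypothesis fails as soon as $F$ reads both $(i+1,j)$ and $(i-1,j)$, since $0>\vec v\cdot(1,0)$ and $0>\vec v\cdot(-1,0)$ are incompatible. Surjectivity survives if the two dependencies concern different components of the state and do not form a loop.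

\section{Two-pass systems}\label{sec:format}

Let $\Lambda=\{A,B,\bullet\}$ and $\Sigma=\Lambda\times\mathbb Z_2$, and let $\mathrm{fst}:\Sigma\to\Lambda$ be the first projection. Let $C$ be a finite set of \emph{letters}, to be specified later, and
\[
S=C\times\Lambda\times\Sigma\times\Sigma\times\Sigma .
\]
A configuration $s\in S^{\mathbb Z^2}$ has five \emph{tracks} $s=(c,\rho,\sigma,\xi,\tau)$. In a cell $(i,j)$ we think of $i$ as space and of $j$ as time, and we abbreviate
\[
\bar c=\bar c(i,j)=\bigl(c(i-2,j-1),\,c(i-1,j-1),\,c(i,j-1),\,c(i+1,j-1)\bigr).
\]
A \emph{two-pass system} is given by total functions $F_\rho$, $F_\xi$, $F_c$ and by maps $g_c,h_c:\Sigma\to\Sigma$ for $c\in C$. It consists of the equations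
\begin{align}
\rho(i,j)&=F_\rho\bigl(\bar c;\ \rho(i+1,j)\bigr),\tag{E1}\label{E1}\\
\sigma(i,j)&=g_{c(i,j-1)}\bigl(\sigma(i+1,j)\bigr),\tag{E2}\label{E2}\\
\xi(i,j)&=F_\xi\bigl(\bar c,\rho(i+1,j);\ \xi(i-1,j)\bigr),\tag{E3}\label{E3}\\
\tau(i,j)&=h_{c(i,j-1)}\bigl(\tau(i-1,j)\bigr),\tag{E4}\label{E4}\\
c(i,j)&=F_c\bigl(\bar c;\ \rho(i+1,j),\sigma(i+1,j);\ \xi(i-1,j),\tau(i-1,j)\bigr).\tag{E5}\label{E5}
\end{align}
Row $j$ is thus produced from the letters of row $j-1$ in three stages. Two finite automata, with states $\rho$ and $\sigma$, run from right to left. Then two automata, with states $\xi$ and $\tau$, run from left to right, and $\xi$ may read what $\rho$ has left. Finally each cell computes its new letter from the old letters and from the four states that arrive at it. The passes have no starting point, so a row is not determined by the previous one, and as in the example $c(i)-c(i-1)$ it may be unable to keep the period of the previous row.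

Identify each of the five factors of $S$ with a cyclic group, and let $G(s)(i,j)\in S$ be the $5$-tuple of differences, left side minus right side, of \eqref{E1}--\eqref{E5}. This is a CA with neighborhood $(0,0)$, $(\pm1,0)$, $(-2,-1)$, $(-1,-1)$, $(0,-1)$, $(1,-1)$. With $\mathbf 0$ the constant configuration of zeros, $X=G^{-1}(\mathbf 0)$ is the set of solutions of the system.

\begin{lemma}\label{lem:surj}
For every two-pass system, $G$ is surjective.
\end{lemma}

\begin{proof}
Let $e\in S^{\mathbb Z^2}$ and $M\ge1$. Fill all cells outside $[-M,M]^2$ arbitrarily. Then treat the rows $j=-M,\dots,M$ in this order. In row $j$, first choose $\rho(i,j)$ and $\sigma(i,j)$ for $i=M,M-1,\dots,-M$; the right sides of \eqref{E1} and \eqref{E2} involve only row $j-1$ and the values just chosen, or fixed in advance, at $(i+1,j)$. Next choose $\xi(i,j)$ and $\tau(i,j)$ for $i=-M,\dots,M$; the right sides of \eqref{E3} and \eqref{E4} involve row $j-1$, the track $\rho$ of row $j$, and the values at $(i-1,j)$. Last choose $c(i,j)$ for $|i|\le M$; the right side of \eqref{E5} involves no letter of row $j$. At each choice the right side is already determined, so the left side can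 be chosen to make the difference equal to the corresponding component of $e(i,j)$. The resulting $s_M$ satisfies $G(s_M)=e$ on $[-M,M]^2$, and Lemma~\ref{lem:compact} applies.
\end{proof}

The proof uses that the functions are total and that $\rho$ and $\sigma$ do not read $\xi$ or $\tau$. Totality is the price of surjectivity: a two-pass system cannot forbid any pattern of letters, it can only react to it in the next row. The tracks $\rho$ and $\xi$ will be used to create a grid, and the tracks $\sigma$ and $\tau$ to simulate passes at the scale of that grid.

\section{Frames and walls}\label{sec:walls}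

Let $N,T\ge1$. In this section a letter has components $p\in\mathbb Z_N$ (the \emph{position}), $t\in\mathbb Z_T$ (the \emph{clock}), $\nu\in\{A,B\}$ (the \emph{label}), and further components that play no role yet. We define $F_\rho$, $F_\xi$ and the components $p,t,\nu$ of $F_c$ so that in every periodic solution $p$ counts columns and $t$ counts rows. Since wrong coordinates cannot be forbidden, they have to be repaired, and the repair must be irreversible: a quantity that can only decrease with $j$, and that must decrease as long as it is positive, is zero in a periodic solution. The quantity is the number of places in a period of a row where the coordinates jump.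

\subsection*{The rules}
The \emph{frame} $(p,t)$ of a cell is inherited from one of two cells of the previous row:
\begin{equation}\label{eq:frame}
(p,t)(i,j)=\begin{cases}\bigl(p(i-1,j-1)+1,\ t(i-1,j-1)+1\bigr)&\text{if }\nu(i,j-1)=A,\\[2pt]
\bigl(p(i,j-1),\ t(i,j-1)+1\bigr)&\text{if }\nu(i,j-1)=B.\end{cases}
\end{equation}
In terms of the \emph{offset} $\varphi(i,j)=(p(i,j)-i,\ t(i,j)-j)\in\mathbb Z_N\times\mathbb Z_T$ this reads
\begin{equation}\label{eq:offset}
\varphi(i,j)=\begin{cases}\varphi(i-1,j-1)&\text{if }\nu(i,j-1)=A,\\ \varphi(i,j-1)&\text{if }\nu(i,j-1)=B.\end{cases}
\end{equation}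
There is a \emph{wall} at $(i,j)$, written $W(i,j)=1$, if $\varphi(i,j)\ne\varphi(i-1,j)$; otherwise $W(i,j)=0$. A wall is a property of two adjacent letters, namely $(p,t)(i,j)\ne(p(i-1,j)+1,\,t(i-1,j))$. If a wall has label $A$, its cell adopts the offset of its left neighbor, and the wall moves one step to the right. If it has label $B$, it stays. When an $A$-wall reaches a $B$-wall, the region between them is gone and at most one wall is left. To track walls from one row to the next, define
\begin{align*}
a(i,j)=1&\iff W(i-1,j-1)=1\text{ and }\nu(i-1,j-1)=A,\\
b(i,j)=1&\iff W(i,j-1)=1\text{ and }\nu(i,j-1)=B,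
\end{align*}
with $a,b\in\{0,1\}$, and let the \emph{inherited label} $\iota(i,j)$ be $A$ if $(a,b)=(1,0)$, $B$ if $(a,b)=(0,1)$, and $\bullet$ otherwise. The quantities $a$, $b$, $\iota$ at $(i,j)$ are functions of $\bar c(i,j)$. So is $W(i,j)$, once the frames at $(i-1,j)$ and $(i,j)$ are computed by \eqref{eq:frame}. In the rules below $W(i,j)$ means this computed value, which in a solution is the actual one.

It remains to label the walls of the new row so that collisions are unavoidable. Write $\xi=(\lambda,\eta)$ with $\lambda\in\Lambda$ and $\eta\in\mathbb Z_2$. The tracks $\rho$ and $\lambda$ tell every wall the inherited labels of its right and left neighboring walls, however far away they are: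
\begin{equation}\label{eq:rholambda}
\rho(i,j)=\begin{cases}\iota(i,j)&\text{if }W(i,j)=1,\\ \rho(i+1,j)&\text{otherwise,}\end{cases}
\qquad
\lambda(i,j)=\begin{cases}\iota(i,j)&\text{if }W(i,j)=1,\\ \lambda(i-1,j)&\text{otherwise.}\end{cases}
\end{equation}
A wall is \emph{undecided} if it has inherited no label, or the same label as both neighbors: $u(i,j)\in\{0,1\}$ equals $1$ if and only if
\[
W(i,j)=1\quad\text{and}\quad\bigl(\iota(i,j)=\bullet\ \text{ or }\ \lambda(i-1,j)=\iota(i,j)=\rho(i+1,j)\bigr).
\]
The bit $\eta$ counts undecided walls modulo $2$, and it labels them alternately: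
\begin{equation}\label{eq:eta}
\eta(i,j)=\eta(i-1,j)+u(i,j),
\end{equation}
\begin{equation}\label{eq:nu}
\nu(i,j)=\begin{cases}B&\text{if }W(i,j)=0,\\ \iota(i,j)&\text{if }W(i,j)=1\text{ and }u(i,j)=0,\\ A&\text{if }u(i,j)=1\text{ and }\eta(i-1,j)=0,\\ B&\text{if }u(i,j)=1\text{ and }\eta(i-1,j)=1.\end{cases}
\end{equation}
In the second case $\iota(i,j)\ne\bullet$, so $\nu\in\{A,B\}$. The rule for $\rho$ has the form \eqref{E1}. The rules for $\lambda$ and $\eta$ together have the form \eqref{E3}; here $\xi$ reads $\rho(i+1,j)$, through $u$. Rules \eqref{eq:frame} and \eqref{eq:nu} use only arguments of $F_c$.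

\begin{example}\label{ex:walls}
Let $N=4$, let $t$ be constant along each row, and start from the most symmetric row, $p=0$ and $\nu=B$ everywhere. Every cell is a wall. A rule that reads only the previous row would keep all rows constant forever. The table shows $p$ in columns $0,\dots,7$; walls carry their label as a superscript, and the other cells have label $B$.
\[
\begin{array}{c|cccccccc}
j=0&0^B&0^B&0^B&0^B&0^B&0^B&0^B&0^B\\
j=1&0^A&0^B&0^A&0^B&0^A&0^B&0^A&0^B\\
j=2&1&0^A&1&0^B&1&0^A&1&0^B\\
j=3&1&2&1^A&0^B&1&2&1^A&0^B\\
j=4&1&2&3&0&1&2&3&0
\end{array}
\]
In row $1$ the positions are unchanged, and $\iota=\lambda=\rho=B$ everywhere. All walls are undecided, $\eta$ alternates, and so do the labels; we have taken $\eta(-1,1)=0$. In row $2$ each even column has adopted the frame of its left neighbor, $p=0+1$. The walls are at the odd columns, where $a=b=1$: half of the walls have disappeared. The survivors have $\iota=\bullet$, so they are undecided and are labeled alternately. In row $3$ columns $1$ and $5$ have $p=1+1$, the $A$-walls have moved to columns $2$ and $6$, and every wall has a neighbor with the other inherited label, so all labels are kept. In row $4$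 columns $2$ and $6$ have $p=2+1$, and since $3+1=0$ in $\mathbb Z_4$ no wall is left. For $N\ge5$ the same table is valid, except that walls with $\iota=\bullet$ remain in columns $3$ and $7$ of row $4$; their labels alternate and the period grows to $8$.
\end{example}

\begin{remark}\label{rem:ingredients}
Each part of the labeling rule is needed. As long as no walls collide, a periodic row is described by the cyclic word of its wall labels and by the gaps between walls. If labels were never changed, walls labeled $BB\cdots B$ would stand forever. If all walls were relabeled alternately in every row, the choice of $\eta$ would allow $AB\to BA\to AB$, and gaps of length at least $2$ would never close. If a wall were called undecided whenever its inherited label equals that of its left neighbor, so that $\rho$ is not needed, then $AABB\to ABBA\to BBAA\to BAAB\to AABB$ would be allowed. Each wall moves twice in these four steps and no gap shrinks by more than $1$, so again gaps of length at least $2$ never close.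
\end{remark}

\begin{lemma}\label{lem:walls}
Let $s$ be a periodic configuration that satisfies \eqref{eq:frame} and \eqref{eq:rholambda}--\eqref{eq:nu} at all cells. Then there are $p_0\in\mathbb Z_N$ and $t_0\in\mathbb Z_T$ with $p(i,j)=i+p_0$ and $t(i,j)=j+t_0$ for all $i,j$.
\end{lemma}

\begin{proof}
Let $(n,0)$ and $(0,n)$ be periods of $s$. They need not be periods of $\varphi$, but they are periods of $W,a,b,\iota,\nu$, which are local functions of $s$.

\emph{Step 1: walls are not created, that is, $W(i,j)=1$ implies $a(i,j)=1$ or $b(i,j)=1$.} Suppose $a(i,j)=b(i,j)=0$. We show that $\varphi(i-1,j)$ and $\varphi(i,j)$ both equal $\varphi(i-1,j-1)$. If $\nu(i-1,j-1)=B$, then $\varphi(i-1,j)=\varphi(i-1,j-1)$ by \eqref{eq:offset}. If $\nu(i-1,j-1)=A$, then $a=0$ forces $W(i-1,j-1)=0$, so $\varphi(i-1,j)=\varphi(i-2,j-1)=\varphi(i-1,j-1)$. If $\nu(i,j-1)=A$, then $\varphi(i,j)=\varphi(i-1,j-1)$ by \eqref{eq:offset}. If $\nu(i,j-1)=B$, then $b=0$ forces $W(i,j-1)=0$, so $\varphi(i,j)=\varphi(i,j-1)=\varphi(i-1,j-1)$. Hence $W(i,j)=0$.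

\emph{Step 2: walls are not destroyed.} Let $D_j$ be the number of walls among $n$ consecutive cells of row $j$, and count cells of a row modulo $n$. A wall at $(i,j-1)$ produces $a(i+1,j)=1$ if its label is $A$ and $b(i,j)=1$ if its label is $B$, and every $a=1$ or $b=1$ in row $j$ arises in this way. So in row $j$ we have $\#\{a=1\}+\#\{b=1\}=D_{j-1}$, and Step 1 gives
\[
D_j\le\#\{a=1\text{ or }b=1\}=D_{j-1}-\#\{a=b=1\}.
\]
The sequence $D_j$ is nonincreasing and has period $n$, so it is a constant $D$, and equality holds throughout. Thus $a=b=1$ never occurs, and the walls are exactly the cells with $a=1$ or $b=1$.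

\emph{Step 3: following the walls.} Suppose $D\ge1$. Let $z_k(0)$, $k\in\mathbb Z$, be the columns of the walls of row $0$ in increasing order. For $j\ge0$ put $\nu_k(j)=\nu(z_k(j),j)$, and let $z_k(j+1)$ be $z_k(j)+1$ if $\nu_k(j)=A$ and $z_k(j)$ if $\nu_k(j)=B$. By Step 2 and induction on $j$, the $z_k(j)$ are exactly the walls of row $j$, and $\iota(z_k(j+1),j+1)=\nu_k(j)$. The order stays strict: if $z_k(j)<z_{k+1}(j)$ but $z_k(j+1)\ge z_{k+1}(j+1)$, then $\nu_k(j)=A$, $\nu_{k+1}(j)=B$ and $z_{k+1}(j)=z_k(j)+1$, which gives $a=b=1$ at $(z_{k+1}(j),j+1)$. Horizontal periodicity gives $z_{k+D}(j)=z_k(j)+n$ and $\nu_{k+D}(j)=\nu_k(j)$. By \eqref{eq:rholambda}, $\lambda$ is constant from a wall up to the cell before the next wall, and $\rho$ is constant from the cell after a wall up to the next wall. So for $i=z_k(j+1)$,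
\begin{equation}\label{eq:neighbors}
\lambda(i-1,j+1)=\nu_{k-1}(j),\qquad\iota(i,j+1)=\nu_k(j),\qquad\rho(i+1,j+1)=\nu_{k+1}(j).
\end{equation}

\emph{Step 4: the labels of a row cannot be mixed.} Suppose both labels occur among the $\nu_k(j)$ for some $j\ge0$. As $\nu_k(j)$ is periodic in $k$, there is $k$ with $\nu_k(j)=A$ and $\nu_{k+1}(j)=B$. By \eqref{eq:neighbors}, in row $j+1$ wall $k$ has $\iota=A$ and sees $\rho=B$, and wall $k+1$ has $\iota=B$ and sees $\lambda=A$. Neither is undecided, so $\nu_k(j+1)=A$ and $\nu_{k+1}(j+1)=B$ by \eqref{eq:nu}. By induction these labels persist in all later rows, and $z_{k+1}-z_k$ decreases by $1$ in every row while staying positive. This is impossible.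

\emph{Step 5: the labels of a row cannot be uniform.} By Step 4, $\nu_k(0)$ does not depend on $k$. By \eqref{eq:neighbors} all walls of row $1$ are undecided. Then \eqref{eq:eta} gives $\eta(z_{k+1}(1)-1,1)=\eta(z_k(1),1)=\eta(z_k(1)-1,1)+1$, and \eqref{eq:nu} gives $\nu_{k+1}(1)\ne\nu_k(1)$. This contradicts Step 4 for $j=1$.

Hence $D=0$. Then $\varphi$ is constant along each row, and by \eqref{eq:offset} consecutive rows have the same constant.
\end{proof}

Vertical periodicity is used in Step 2; horizontal periodicity makes $D_j$ finite and provides neighboring walls and the pair $AB$. Without periodicity the lemma is false: take $\varphi=\varphi_1$ for $i<0$ and $\varphi=\varphi_2\neq\varphi_1$ for $i\ge0$, with $\nu=\rho=B$ and $\eta=0$ everywhere, $\lambda=A$ for $i<0$ and $\lambda=B$ for $i\ge0$. The wall in column $0$ is never undecided and stays forever.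

\section{A system that describes itself}\label{sec:machine}

By Lemma~\ref{lem:walls} a periodic solution is cut into \emph{blocks} of $N$ columns and $T$ rows, and its periods lie in $N\mathbb Z\times T\mathbb Z$. This does not yet exclude anything. We want the array of blocks to be a solution of the same system, so that the argument can be repeated. Three difficulties arise.

\emph{Room.} A block must store a letter and evaluate the rules on letters, although the set of letters grows with $N$. A letter needs only $O(\log N)$ bits, and if the rules take time polynomial in $\log N$, a block of width $N$ has ample room.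

\emph{Self-reference.} The rules that a block evaluates are the rules that we are defining. We let each block run a fixed universal machine $U$ on a program $\pi$. The program is not stored in the letters, where it could be corrupt: a cell knows its position $p$, and the rule presents the $p$-th symbol of a word containing $N$ and $\pi$ to the machine. The rules are defined for every pair $(N,\pi)$. One algorithm evaluates them all, taking $N$ and $\pi$ from its input, and we choose for $\pi$ a program of that algorithm.

\emph{Passes.} In \eqref{E1}--\eqref{E4} a state crosses a whole row in one unit of time, which no head of a machine can imitate. So simulated passes are carried by real ones, on the tracks $\sigma$ and $\tau$. These tracks must be simulated as well, but no new tracks are needed: within the $T$ rows of a block, $\sigma$ is used once for the simulated $\rho$ and once for the simulated $\sigma$, and $\tau$ once for the simulated $\xi$ and once for the simulated $\tau$. This is why $\sigma$ and $\tau$ take values in the set $\Sigma$ of values of $\xi$, into whose first component $\rho$ fits. A block must apply its map to an incoming state instantly. Therefore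 a first run of $U$ prepares the maps $\Sigma\to\Sigma$ as tables, then the four passes take place, and a second run computes the new letter. The map for the simulated $\xi$ depends on the simulated $\rho$, which is unknown during the first run, so it is prepared in three versions. This makes six maps in all.

\subsection*{Programs and the universal machine}
Put $\mathcal M=(\Sigma^\Sigma)^6$ and
\[
\Gamma_{\mathrm{in}}=\{0,1\}^4\times\Sigma^4\times\Bigl(\bigl(\{0,1,\#\}\times\{0,1\}\bigr)\cup\{\$\}\Bigr).
\]
The last component of a symbol of $\Gamma_{\mathrm{in}}$ is its \emph{$\beta$-component}. If it is not $\$$, it consists of a \emph{text symbol} in $\{0,1,\#\}$ and a \emph{mark} in $\{0,1\}$. The \emph{text} of a word without $\$$ is the string of its text symbols. Fix $r$ with $2^r\ge|\Gamma_{\mathrm{in}}|$ and $2^r\ge|\mathcal M|$, an injective $r$-bit code for $\Gamma_{\mathrm{in}}$, and a surjection $\theta:\{0,1\}^r\to\mathcal M$.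

A \emph{program} is a string $\pi\in\{0,1\}^*$ that describes a deterministic Turing machine $M_\pi$ with one one-sided tape: it states the lengths of the binary fields used for states and for tape symbols, and then lists the transition table. On input $v\in\Gamma_{\mathrm{in}}^*$ the machine $M_\pi$ starts with the binary code of $v$ on its tape. If it halts with a binary word $\omega=\omega_1\omega_2\cdots$ of length at least $r$ at the beginning of its tape, the \emph{output of $\pi$ on $v$} is
\[
\bigl(\theta(\omega_1\cdots\omega_r),\ \omega_{r+1}\omega_{r+2}\cdots\bigr)\in\mathcal M\times\{0,1\}^* .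
\]
We call $\pi$ a \emph{polynomial-time program} if it has an output on every $v$ and halts within a number of steps bounded by a polynomial in $|v|$. We use the textbook fact that polynomial time does not depend on the machine model: every map $\Gamma_{\mathrm{in}}^*\to\mathcal M\times\{0,1\}^*$ that is computable in polynomial time is computed by some polynomial-time program.

The machine $U$ has one head and a tape with cells $0,1,2,\dots$. Each cell has a read-only symbol in $\Gamma_{\mathrm{in}}$ and a work symbol in a finite set $\Gamma$. If the head is in state $q$ on a cell with symbols $\chi,\gamma$ and $\delta(q,\chi,\gamma)=(q',\gamma',m)$, it writes $\gamma'$, moves by $m$ and enters $q'$.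

\begin{lemma}\label{lem:U}
There are finite sets $\Gamma\ni\square$ and $Q\ni q_0,q_h$, a total map $\delta:Q\times\Gamma_{\mathrm{in}}\times\Gamma\to Q\times\Gamma\times\{-1,0,1\}$ with $\delta(q_h,\chi,\gamma)=(q_h,\gamma,0)$, and maps $\mathrm{mp}:\Gamma\to\mathcal M$ and $\mathrm{out}:\Gamma\to\{0,1\}$ such that for every polynomial-time program $\pi$ there is a polynomial $P_\pi$ with the following property. Let cells $0,\dots,\ell-1$ carry a word $v\in\Gamma_{\mathrm{in}}^\ell$ without $\$$ whose text is $\alpha\#\pi\#\cdots\#$ with $\alpha\in\{0,1\}^*$, and let all cells from $\ell$ on have $\beta$-component $\$$, their other components being arbitrary. Then $U$, started in state $q_0$ at cell $0$ with all work symbols $\square$, never moves left of cell $0$ and reaches $q_h$ within $P_\pi(\ell)$ steps. At that moment $\mathrm{mp}(\gamma(0))$ and an initial segment of $\mathrm{out}(\gamma(0))\,\mathrm{out}(\gamma(1))\cdots$ form the output of $\pi$ on $v$, where $\gamma(0),\gamma(1),\dots$ are the work symbols.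
\end{lemma}

\begin{proof}
We first describe a machine $V$ with the read-only input tape and four one-sided work tapes over fixed alphabets. It treats all input symbols with $\beta$-component $\$$ as one end symbol.
\begin{enumerate}
\item $V$ copies $\pi$, the text between the first two symbols $\#$, to tape 1. It writes the code of $v$, which ends before the first end symbol, to tape 2, where each tape symbol of $M_\pi$ occupies a field of the length stated in $\pi$ and a mark indicates the simulated head. It writes the initial state of $M_\pi$ to tape 3.
\item For each step of $M_\pi$, it scans tape 1 for the entry that matches the state on tape 3 and the marked field on tape 2, then updates tapes 2 and 3. Its head on tape 2 stays near the mark, so this takes a number of steps bounded by a constant depending on $\pi$.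
\item When $M_\pi$ halts with the word $\omega$, it stores $\theta(\omega_1\cdots\omega_r)$ in its finite control and writes $\omega_{r+1}\omega_{r+2}\cdots$ on tape 4.
\end{enumerate}
The number $m$ of steps of $V$ is bounded by a polynomial in $\ell$ that depends only on $\pi$.

Now let $\Gamma=\Gamma_1\times\mathcal M\times\{0,1\}$, with $\mathrm{mp}$ and $\mathrm{out}$ the last two projections. An element of $\Gamma_1$ records the symbols of the four work tapes at the cell, a bit ``head here'' for each of the five tapes, a bit ``this is cell $0$'' and a bit ``already used''; in $\square$ the four symbols are blank and these bits are $0$. In its first step $U$ marks cell $0$ as such, as used, and as the place of all five heads. It simulates a step of $V$ by sweeping from cell $0$ to the last used cell to collect the five scanned symbols, and by a bounded number of further sweeps that perform the updates. It recognizes cell $0$ and never moves left of it. The heads of $V$ stay within cells $0,\dots,m$, so each sweep has length $O(m)$ and the simulation takes $O(m^2)$ steps. At the end $U$ writes $\theta(\omega_1\cdots\omega_r)$ into the $\mathrm{mp}$-component of cell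 $0$, copies tape 4 cell by cell into the $\mathrm{out}$-components, and enters $q_h$. On all remaining arguments $\delta$ is defined arbitrarily.
\end{proof}

The machine $U$ is fixed from now on.

\subsection*{Letters}
Let
\[
E=\{A,B\}\times\{0,1\}\times\{0,1\}^4\times\Gamma\times(Q\cup\{\bot\})\times\Sigma^4,
\]
with components $\nu$; $y$; $(y_{-2},y_{-1},y_0,y_1)$; $\gamma$; $q$; $w=(w_1,w_2,w_3,w_4)$. The bits $y$ along a block spell the simulated letter, the bits $y_k$ hold copies from the four blocks that make up the simulated $\bar c$, the components $\gamma$ and $q$ are the work symbol and the head of $U$ (with $\bot$ for ``no head''), and $w$ stores the four states that arrive in the simulated passes. The set $E$ does not depend on $N$ or $\pi$. For $N\ge10$ put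
\[
T=10N,\qquad C=\mathbb Z_N\times\mathbb Z_T\times E,\qquad K(N)=\lceil\log_2N\rceil+\lceil\log_2T\rceil+\lceil\log_2|E|\rceil .
\]
We identify $p$ and $t$ with integers in $[0,N)$ and $[0,T)$. The map $\mathrm{enc}:C\to\{0,1\}^{K(N)}$ writes $p$ and $t$ in binary in the first two fields and uses a fixed injective table for $E$ in the third. The map $\mathrm{dec}:\{0,1\}^{K(N)}\to C$ reads the first two fields as integers and reduces them modulo $N$ and $T$, and applies to the third a fixed surjection onto $E$ that inverts the table. Thus $\mathrm{dec}\circ\mathrm{enc}=\mathrm{id}$, and $\mathrm{dec}$ is total: whatever bits a block holds, they denote a letter.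

For $\pi\in\{0,1\}^*$ let $\ell(N,\pi)=\max\bigl(K(N),\,|\mathrm{bin}(N)|+|\pi|+2\bigr)$, where $\mathrm{bin}(N)$ is the binary expansion of $N$. Let $H_{N,\pi}$ be the word $\mathrm{bin}(N)\#\pi\#$ padded with $\#$ to length $\ell(N,\pi)$, its symbols being numbered from $0$. For $0\le p<N$ define $\beta(p)=\$$ if $p\ge\ell(N,\pi)$. Otherwise $\beta(p)$ has the $p$-th symbol of $H_{N,\pi}$ as text symbol, and mark $1$ if $p<K(N)$ and $0$ if not.

\subsection*{The rules for a pair $(N,\pi)$}
The functions $F_\rho$, $F_\xi$ and the components $p,t,\nu$ of $F_c$ are those of Section~\ref{sec:walls}. For a letter $c$ with components $p,t,\gamma,w$ write $\mathrm{mp}(\gamma)=(\hat g_1,\hat g_2,\hat h_1^A,\hat h_1^B,\hat h_1^\bullet,\hat h_2)$ and put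
\begin{equation}\label{eq:gh}
g_c=\begin{cases}\hat g_1&\text{if }p=0,\ t=4N+1,\\ \hat g_2&\text{if }p=0,\ t=4N+2,\\ \mathrm{id}&\text{otherwise,}\end{cases}
\qquad
h_c=\begin{cases}\hat h_1^{\mathrm{fst}(w_1)}&\text{if }p=0,\ t=4N+3,\\ \hat h_2&\text{if }p=0,\ t=4N+4,\\ \mathrm{id}&\text{otherwise.}\end{cases}
\end{equation}
The remaining components of $c(i,j)$ depend on the old clock $t=t(i,j-1)$. An assignment $:=$ gives the value at $(i,j)$; a component on the right without argument is taken at $(i,j-1)$; components that are not mentioned keep their value from $(i,j-1)$.
\begin{itemize}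
\item[(C0)] \emph{Copy}, $t=0$: $y_k:=y$ for all four $k$; $\gamma:=\square$; $q:=\bot$; $w:=$ a fixed default.
\item[(C1)] \emph{Transport}, $1\le t\le2N$: $y_{-2}:=y_{-2}(i-1,j-1)$. If $t\le N$, also $y_{-1}:=y_{-1}(i-1,j-1)$ and $y_1:=y_1(i+1,j-1)$.
\item[(C2)] \emph{Start}, $t=2N+1$ or $t=4N+5$: $\gamma:=\square$; $q:=q_0$ if $p=0$ and $q:=\bot$ otherwise.
\item[(C3)] \emph{Run}, $2N+2\le t\le4N$ or $4N+6\le t\le8N$: one step of $U$. A cell of row $j-1$ with $q\ne\bot$ carries a head in state $q$, which reads $\chi=\bigl((y_{-2},y_{-1},y_0,y_1),w,\beta(p)\bigr)\in\Gamma_{\mathrm{in}}$ and $\gamma$ in its own letter. If $(i,j-1)$ carries a head, $\gamma$ is rewritten according to $\delta$. The new $q$ is the new state of the first existing head in the list: head at $i-1$ moving by $+1$, head at $i$ moving by $0$, head at $i+1$ moving by $-1$. If there is none, $q:=\bot$.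
\item[(C4)] \emph{Store}: $w_1:=\sigma(i+1,j)$ if $t=4N+1$; $w_2:=\sigma(i+1,j)$ if $t=4N+2$; $w_3:=\tau(i-1,j)$ if $t=4N+3$; $w_4:=\tau(i-1,j)$ if $t=4N+4$.
\item[(C5)] \emph{Output}, $t=10N-1$: $y:=\mathrm{out}(\gamma)$.
\end{itemize}
These rules read the letters at $i-1,i,i+1$ in row $j-1$ and the states $\sigma(i+1,j)$, $\tau(i-1,j)$, so they fit \eqref{E5}. They are defined for all arguments; the priority list in (C3) settles collisions of heads, which will not occur in the solutions that matter. So every pair $(N,\pi)$ with $N\ge10$ defines a two-pass system. The string $\pi$ enters only through $\beta$.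

\subsection*{The algorithm and the choice of $\pi$ and $N$}
Let $\mathcal A$ be the following algorithm with input $v\in\Gamma_{\mathrm{in}}^*$. It checks that $v$ contains no $\$$, that its text has the form $\mathrm{bin}(N)\#\pi\#\cdots\#$ with $N\ge10$ and $\pi\in\{0,1\}^*$, that $|v|\ge K(N)$, and that exactly the first $K(N)$ symbols have mark $1$. If a check fails, it outputs a fixed element of $\mathcal M\times\{0,1\}^*$. Otherwise let $Y_{-2},Y_{-1},Y_0,Y_1\in\{0,1\}^{K(N)}$ be the strings on the four binary tracks of the marked symbols, let $w$ be the $\Sigma^4$-component of the first symbol, and let $c_k=\mathrm{dec}(Y_k)$ and $\bar c=(c_{-2},c_{-1},c_0,c_1)$. With the rules for the pair $(N,\pi)$ that it has read, $\mathcal A$ outputs the six maps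
\begin{equation}\label{eq:sixmaps}
\begin{gathered}
\hat g_1(\rho,\eta)=\bigl(F_\rho(\bar c;\rho),\eta\bigr),\qquad\hat g_2=g_{c_0},\\
\hat h_1^{\rho}(\xi)=F_\xi(\bar c,\rho;\xi)\quad(\rho\in\Lambda),\qquad\hat h_2=h_{c_0},
\end{gathered}
\end{equation}
which do not depend on $w$, and the string
\begin{equation}\label{eq:string}
\mathrm{enc}\Bigl(F_c\bigl(\bar c;\ \mathrm{fst}(w_1),w_2;\ w_3,w_4\bigr)\Bigr).
\end{equation}

\begin{lemma}\label{lem:poly}
The algorithm $\mathcal A$ runs in time polynomial in $|v|$.
\end{lemma}

\begin{proof}
The number $N$ may be exponential in $|v|$, so the point is that nothing of length $N$ is ever written. The numbers $N$, $T$, $K(N)$, $\ell(N,\pi)$ and the components $p,t$ of the four letters have $O(|v|)$ binary digits, and arithmetic on them is polynomial. The maps $\mathrm{dec}$ and $\mathrm{enc}$ consist of reading or writing binary numbers, reducing modulo $N$ and $T$, and a fixed table. The new frames and $W,a,b,\iota$ need a bounded number of additions and comparisons modulo $N$ and $T$. After that, $F_\rho$, $F_\xi$ and the new label are given by case distinctions over the fixed sets $\Lambda$ and $\Sigma$. The maps $g_{c_0}$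 and $h_{c_0}$ need comparisons of $p$ with $0$ and of $t$ with $4N+1,\dots,4N+4$, and the fixed tables $\mathrm{mp}$ and $\mathrm{fst}$. Rules (C0)--(C5) compare $p$ and $t$ with the listed bounds and otherwise copy components or use the fixed tables $\delta$ and $\mathrm{out}$. The only further ingredient is $\beta(p)$ in (C3), for the positions $p$ of $c_{-1},c_0,c_1$. It is found by comparing $p$ with $\ell(N,\pi)$ and $K(N)$ and, if $p<\ell(N,\pi)$, by looking up a symbol of $H_{N,\pi}$. This word can be written out, since the checks give $\ell(N,\pi)\le|v|$.
\end{proof}

There is no circularity: the tables built into $\mathcal A$ concern $U$, $E$, $\Lambda$ and $\Sigma$, which were fixed before, and $\mathcal A$ takes $N$ and $\pi$ from its input. Let $\pi_0$ be a polynomial-time program that computes $\mathcal A$. As $N\to\infty$ we have $\ell(N,\pi_0)=O(\log N)$, so $P_{\pi_0}(\ell(N,\pi_0))$ is bounded by a polynomial in $\log N$. Fix $N\ge10$ such that, with $\ell=\ell(N,\pi_0)$ and $K=K(N)$,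
\begin{equation}\label{eq:N}
K\le\ell\le N\qquad\text{and}\qquad P_{\pi_0}(\ell)\le N-1 .
\end{equation}
From now on the system is the one for the pair $(N,\pi_0)$, $G$ is its CA, and $X=G^{-1}(\mathbf 0)$.

\section{Blocks simulate cells}\label{sec:sim}

Let $s\in X$ satisfy $p(i,j)=i\bmod N$ and $t(i,j)=j\bmod T$ for all $i,j$. For $I,J\in\mathbb Z$ let
\[
Y(I,J)=y(NI,TJ)\,y(NI+1,TJ)\cdots y(NI+K-1,TJ)\in\{0,1\}^K
\]
and define a configuration $s'=(c',\rho',\sigma',\xi',\tau')$ by $c'(I,J)=\mathrm{dec}(Y(I,J))$ and
\begin{equation}\label{eq:sprime}
\begin{aligned}
\rho'(I,J+1)&=\mathrm{fst}\,\sigma(NI,\,TJ+4N+2),&\sigma'(I,J+1)&=\sigma(NI,\,TJ+4N+3),\\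
\xi'(I,J+1)&=\tau(NI,\,TJ+4N+4),&\tau'(I,J+1)&=\tau(NI,\,TJ+4N+5).
\end{aligned}
\end{equation}

\begin{proposition}\label{prop:sim}
The configuration $s'$ belongs to $X$.
\end{proposition}

\begin{proof}
Fix $J$. We verify \eqref{E1}--\eqref{E5} for $s'$ at all cells $(I,J+1)$. Write $\bar c'_I=(c'(I-2,J),c'(I-1,J),c'(I,J),c'(I+1,J))$. \emph{Clock $t$} means row $TJ+t$ of $s$, the \emph{step from clock $t$} produces the next row, and \emph{block $I$} means the columns $NI,\dots,NI+N-1$.

\emph{Transport.} By (C0), at clock $1$ each $y_k$ equals the bit $y$ of row $TJ$ in the same column. By (C1), the track $y_{-2}$ is then shifted $2N$ columns to the right, $y_{-1}$ is shifted $N$ columns to the right, $y_1$ is shifted $N$ columns to the left, and $y_0$ is kept. No other rule changes these tracks before the next step from clock $0$. So at clocks $2N+1,\dots,10N-1$ the bits $y_k$ in columns $NI,\dots,NI+K-1$ spell $Y(I+k,J)$, for $k=-2,-1,0,1$.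

\emph{First run.} By (C2), at clock $2N+2$ all work symbols are $\square$ and each block has exactly one head, in state $q_0$ in its first column. The data $y_k,w,\beta(p)$ that the heads read do not change during the steps of (C3). Compare block $I$ with an ideal tape as in Lemma~\ref{lem:U}, which has the read-only symbols of the block in cells $0,\dots,N-1$ and $\beta$-component $\$$ in all later cells. Since $\ell\le N$, cells $0,\dots,\ell-1$ carry a word $v$ with text $H_{N,\pi_0}$, and all cells from $\ell$ on have $\beta$-component $\$$. On the ideal tape $U$ never moves left of cell $0$ and halts after at most $N-1$ steps by \eqref{eq:N}, so it visits only cells $0,\dots,N-1$. By induction on the number of steps, the head of every block does what $U$ does on the ideal tape of that block: no head leaves its block, so each cell receives a head only from its own block, and the priority list in (C3) is never needed. The steps from clocks $2N+2,\dots,4N$ are $2N-1\ge N-1$ in number, and a head in state $q_h$ changes nothing. The word $v$ passes the checks of $\mathcal A$, which reads from it the pair $(N,\pi_0)$ and the letters $c_k=c'(I+k,J)$. The work symbols do not change in the steps from clocks $4N+1,\dots,4N+4$. Hence at clocks $4N+1,\dots,4N+5$ the value $\mathrm{mp}(\gamma)$ in column $NI$ consists of the six maps \eqref{eq:sixmaps} for $\bar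 c=\bar c'_I$, formed with the rules of our own system.

\emph{Passes.} By \eqref{eq:gh}, $g_c=h_c=\mathrm{id}$ when $p\ne0$. Applying \eqref{E2} in columns $NI+1,\dots,NI+N-1$ and \eqref{E4} in columns $N(I-1)+1,\dots,NI-1$, we get for every row $j$
\begin{equation}\label{eq:cross}
\sigma(NI+1,j)=\sigma(N(I+1),j),\qquad\tau(NI-1,j)=\tau(N(I-1),j).
\end{equation}
Now consider column $NI$ in four consecutive steps.

Step from clock $4N+1$, new row $j=TJ+4N+2$. By \eqref{E2}, \eqref{eq:gh} and \eqref{eq:cross}, $\sigma(NI,j)=\hat g_1(\sigma(N(I+1),j))$. First components give $\rho'(I,J+1)=F_\rho(\bar c'_I;\rho'(I+1,J+1))$, which is \eqref{E1}. By (C4) the column stores $w_1=\sigma(N(I+1),j)$, so $\mathrm{fst}(w_1)=\rho'(I+1,J+1)$.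

Step from clock $4N+2$, new row $j=TJ+4N+3$. Here $\sigma(NI,j)=\hat g_2(\sigma(N(I+1),j))$ with $\hat g_2=g_{c'(I,J)}$. This is \eqref{E2}, and the column stores $w_2=\sigma'(I+1,J+1)$.

Step from clock $4N+3$, new row $j=TJ+4N+4$. By \eqref{E4}, \eqref{eq:gh} and \eqref{eq:cross}, $\tau(NI,j)=\hat h_1^{\mathrm{fst}(w_1)}(\tau(N(I-1),j))$. With the value of $w_1$ found above this reads $\xi'(I,J+1)=F_\xi(\bar c'_I,\rho'(I+1,J+1);\xi'(I-1,J+1))$, which is \eqref{E3}. The column stores $w_3=\xi'(I-1,J+1)$.

Step from clock $4N+4$, new row $j=TJ+4N+5$. Here $\tau(NI,j)=\hat h_2(\tau(N(I-1),j))$ with $\hat h_2=h_{c'(I,J)}$. This is \eqref{E4}, and the column stores $w_4=\tau'(I-1,J+1)$.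

\emph{Second run.} By (C2), at clock $4N+6$ the work symbols are $\square$ again and each block has one head, in state $q_0$ in its first column, where $w_1,\dots,w_4$ now have the values just found. The steps from clocks $4N+6,\dots,8N$ are $4N-5\ge N-1$ in number, and the comparison with the ideal tape applies word for word. So at clock $8N+1$ the bits $\mathrm{out}(\gamma)$ in columns $NI,\dots,NI+K-1$ spell the string \eqref{eq:string}. The work symbols stay unchanged up to clock $10N-1$, and (C5) copies these bits to $y$ in row $T(J+1)$. Therefore
\[
Y(I,J+1)=\mathrm{enc}\Bigl(F_c\bigl(\bar c'_I;\ \rho'(I+1,J+1),\sigma'(I+1,J+1);\ \xi'(I-1,J+1),\tau'(I-1,J+1)\bigr)\Bigr),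
\]
and applying $\mathrm{dec}$ gives \eqref{E5}.
\end{proof}

The proposition uses the grid but not periodicity. Periodicity enters the descent only through Lemma~\ref{lem:walls} and through the following count.

\begin{lemma}\label{lem:descent}
If $s\in X$ is periodic, there is a periodic $s'\in X$ with
\[
[\mathbb Z^2:\mathrm{Per}(s')]\le[\mathbb Z^2:\mathrm{Per}(s)]/(NT).
\]
\end{lemma}

\begin{proof}
The set $X$ is invariant under translations, and translations do not change $\mathrm{Per}(s)$. By Lemma~\ref{lem:walls} we may therefore assume $p(i,j)=i\bmod N$ and $t(i,j)=j\bmod T$. Then $\mathrm{Per}(s)\subset N\mathbb Z\times T\mathbb Z$, and $s'\in X$ by Proposition~\ref{prop:sim}. Let $\Delta=\{(I,J)\in\mathbb Z^2:(NI,TJ)\in\mathrm{Per}(s)\}$. Translating $s$ by $(NI,TJ)$ translates $s'$ by $(I,J)$, so $\Delta\subset\mathrm{Per}(s')$. The map $(I,J)\mapsto(NI,TJ)$ is an isomorphism from $\mathbb Z^2$ onto $N\mathbb Z\times T\mathbb Z$ that takes $\Delta$ onto $\mathrm{Per}(s)$. Hence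
\[
[\mathbb Z^2:\mathrm{Per}(s')]\le[\mathbb Z^2:\Delta]=[N\mathbb Z\times T\mathbb Z:\mathrm{Per}(s)]=[\mathbb Z^2:\mathrm{Per}(s)]/(NT),
\]
and in particular $s'$ is periodic.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $d=2$ and let $G$ be the CA fixed at the end of Section~\ref{sec:machine}. It is surjective by Lemma~\ref{lem:surj}. If $X=G^{-1}(\mathbf 0)$ contained a periodic configuration, we could choose one, $s$, for which the positive integer $[\mathbb Z^2:\mathrm{Per}(s)]$ is minimal, and Lemma~\ref{lem:descent} would give one with a smaller index. So the periodic configuration $\mathbf 0$ has no periodic preimage, and $G_P$ is not surjective.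

Let $d\ge3$, and let $G^{(d)}$ be the CA with the local rule of $G$ and its neighborhood vectors padded with zeros. It applies $G$ separately in each plane $\mathbb Z^2\times\{(x_3,\dots,x_d)\}$, and it is surjective because preimages can be chosen plane by plane. A periodic $G^{(d)}$-preimage of $\mathbf 0$ would be invariant under $n\mathbb Z^d$ for some $n\ge1$. Its restriction to the plane $\mathbb Z^2\times\{0\}^{d-2}$ would be an element of $X$ invariant under $n\mathbb Z^2$, and there is none.

For $d=1$ the equivalence holds, as recalled in Section~\ref{sec:cycles}.
\end{proof}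

Theorem~\ref{thm:aper} follows because in dimension two a single period makes the set of rows finite, so that the cycle argument applies again.

\begin{proof}[Proof of Theorem~\ref{thm:aper}]
The set $X$ is nonempty by Lemma~\ref{lem:surj}. Suppose $s\in X$ has a period $\vec p$. Write $\vec p=k\vec u$ with $k\ge1$ and $\vec u$ having coprime coordinates, and choose $\vec z$ with $\mathbb Z^2=\mathbb Z\vec u\oplus\mathbb Z\vec z$, which is possible by B\'ezout's identity. A configuration with period $\vec p$ is the same as a sequence $(r_j)_{j\in\mathbb Z}$ in the finite set $\mathcal R=S^{\mathbb Z/k}$, where $r_j(i)$ is the state at $i\vec u+j\vec z$. Let $m_1\le m_0$ be the smallest and the largest $\vec z$-coordinate of a neighborhood vector of $G$ in the basis $\vec u,\vec z$. That $G$ outputs $0$ at all cells of the line $\mathbb Z\vec u+j\vec z$ is a condition on $(r_{j+m_1},\dots,r_{j+m_0})$, the same for all $j$, and the sequence given by $s$ satisfies it everywhere. Lemma~\ref{lem:cycle} yields a $q$-periodic sequence, $q\ge1$, that satisfies it everywhere. This is an element of $X$ with the linearly independent periods $\vec p$ and $q\vec z$, which contradicts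 the case $d=2$ of the proof of Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{CAT} \emph{Cellular Automata and Tilings}, \texttt{http://www.cant.ulg.ac.be/cant2012/cant2012kari1.pdf}
\end{thebibliography}
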